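
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\theoremstyle{definition}
\newtheorem*{problem}{Problem}
\numberwithin{equation}{section}

\title{Weak derivations of the unit ball\\ and uniformly Kadec--Klee renormings}


\begin{abstract}
A Szlenk-type derivation removes from a subset of a Banach space $X$ the points that are not weak limits of sequences in the subset staying $\varepsilon$-away from them. If $X$ has an equivalent uniformly Kadec--Klee (UKK) norm, then for every $\varepsilon>0$ finitely many derivations exhaust the unit ball. We show that the converse fails: there are separable spaces in which the number $W(X,\varepsilon)$ of derivations is finite for every $\varepsilon$, and even of order at most $\varepsilon^{-1}(\log\frac1\varepsilon)^{1+\theta}$ with $\theta\in(0,1]$ prescribed, but which have no equivalent UKK norm. What the derivation misses is averaging. If one takes closed convex hulls after each step, finiteness of the resulting index characterizes UKK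 renormability.
\end{abstract}

\section{The question and the answer}

Spaces are real, and $X$ denotes a separable infinite-dimensional Banach space with closed unit ball $B_X$. For $K\subseteq X$ and $\varepsilon>0$ let
\[
K'_\varepsilon=\{x\in K:\ \text{there are } x_n\in K \text{ with } x_n\to x \text{ weakly and } \|x_n-x\|\ge\varepsilon\text{ for all }n\}.
\]
Put $K^{(0)}_\varepsilon=K$ and $K^{(n+1)}_\varepsilon=(K^{(n)}_\varepsilon)'_\varepsilon$, and let $W(X,\varepsilon)$ be the least $n$ with $(B_X)^{(n)}_\varepsilon=\emptyset$, or $\infty$ if there is no such $n$. This is the analogue, for the weak topology of $X$, of the Szlenk derivation, which uses weak$^*$ convergent sequences in a dual ball. The index measures how often one can move inside $B_X$ by a distance at least $\varepsilon$ in directions that are weakly negligible.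

A norm $|\cdot|$ on $X$ is \emph{uniformly Kadec--Klee} (UKK) if for every $\varepsilon>0$ there is $\delta(\varepsilon)>0$ such that, whenever $|x_n|\le1$, $x_n\to x$ weakly and $\liminf_n|x_n-x|\ge\varepsilon$, we have $|x|\le1-\delta(\varepsilon)$. An \emph{equivalent UKK norm} on $X$ is a UKK norm equivalent to the given one.

The two notions are visibly related. For $1<q<\infty$ and a weakly null sequence $(d_n)$ in $\ell_q$ one has $\limsup\|x+d_n\|_q^q=\|x\|_q^q+\limsup\|d_n\|_q^q$, because one may approximate $x$ by a finitely supported vector and the coordinates of $d_n$ tend to $0$. So the norm of $\ell_q$ is UKK, each derivation maps the ball $\{\|x\|_q^q\le s\}$ into $\{\|x\|_q^q\le s-\varepsilon^q\}$, and $W(\ell_q,\varepsilon)\le\varepsilon^{-q}+1$. In general, if the given norm is UKK, where we may take $\delta(\varepsilon)\le\frac12$, then $(rB_X)'_\varepsilon\subseteq r(1-\delta(\varepsilon))B_X$ for $0<r\le 1$. The derived balls shrink geometrically and disappear once their diameter is below $\varepsilon$. Hence UKK renormability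 forces $W(X,\varepsilon)<\infty$ for all $\varepsilon$ (Proposition~\ref{prop:easy} gives the details for equivalent norms). The question is about the converse.

\begin{problem}[\cite{ukk}]
If $W(X,\varepsilon)<\infty$ for all $\varepsilon>0$, can $X$ be given an equivalent UKK norm?
\end{problem}

The weak$^*$ theory suggests a positive answer. The following background fact comes with the problem: if $Y$ is a separable Banach space with separable dual and the Szlenk index of $Y$ is finite for every $\varepsilon>0$, then $Y$ can be renormed so that the dual norm on $Y^*$ has the weak$^*$ UKK property, that is, the property above with weak$^*$ convergence in place of weak convergence. If $X$ is separable and reflexive, this applies to $Y=X^*$: both $Y$ and $Y^*=X$ are separable, and the weak and weak$^*$ topologies of $X$ coincide, so that the hypothesis $W(X,\varepsilon)<\infty$ is the hypothesis on the Szlenk index of $Y$, and the weak$^*$ UKK property is the UKK property. So for reflexive $X$ the answer is yes. Without reflexivity it is no. For $q>1$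 put
\[
C_q=(1-2^{1-q})^{-1/q}\ge1 .
\]

\begin{theorem}\label{thm:A}
For every $q\in(1,\infty)$ there is a separable infinite-dimensional Banach space $X$ with
\[
W(X,\varepsilon)\le (2C_q/\varepsilon)^q+1<\infty\qquad\text{for all }\varepsilon>0,
\]
which admits no equivalent UKK norm.
\end{theorem}

Recall that $X$ is a \emph{Schur space} if weakly convergent sequences in $X$ converge in norm; Schur's theorem says that $\ell_1$ is one. The index of a counterexample can be almost as small as that of a non-Schur space can ever be.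

\begin{theorem}\label{thm:B}
For every $\theta\in(0,1]$ there are a separable $X$ with no equivalent UKK norm and a constant $C_\theta$ such that
\[
W(X,\varepsilon)\le C_\theta\,\varepsilon^{-1}\Big(\log\frac1\varepsilon\Big)^{1+\theta}\qquad(0<\varepsilon\le\tfrac12).
\]
Conversely, a Schur space is UKK in every equivalent norm and has $W(X,\varepsilon)=1$ for all $\varepsilon>0$, while every non-Schur $X$ has $W(X,\varepsilon)>1/\varepsilon$ for $0<\varepsilon\le1$.
\end{theorem}

The obstruction has a simple source. A UKK norm controls the convex set $\{|x|\le1\}$, whereas $K'_\varepsilon$ need not be convex even if $K$ is. For a closed bounded convex set $K$ put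
\[
K^{[0]}_\varepsilon=K,\qquad K^{[n+1]}_\varepsilon=\overline{\mathrm{co}}\big((K^{[n]}_\varepsilon)'_\varepsilon\big),
\]
where $\overline{\mathrm{co}}$ is the norm-closed convex hull, and let $W_c(X,\varepsilon)$ be the least $n$ with $(B_X)^{[n]}_\varepsilon=\emptyset$, or $\infty$ if there is none.

\begin{theorem}\label{thm:C}
$X$ has an equivalent UKK norm if and only if $W_c(X,\varepsilon)<\infty$ for all $\varepsilon>0$.
\end{theorem}

The spaces in Theorems~\ref{thm:A} and~\ref{thm:B} therefore have $W(X,\varepsilon)<\infty$ for all $\varepsilon$ but $W_c(X,\varepsilon)=\infty$ for some $\varepsilon$, and this is how we find them. Section~\ref{sec:conv} proves the easy half of Theorem~\ref{thm:C}. Section~\ref{sec:two} shows the mechanism by hand, Sections~\ref{sec:spaces}--\ref{sec:rate} prove Theorems~\ref{thm:A} and~\ref{thm:B}, and Section~\ref{sec:renorm} constructs the norm in Theorem~\ref{thm:C}. We do not settle whether $W(X,\varepsilon)=O(1/\varepsilon)$ suffices for UKK renormability, or whether a counterexample can avoid containing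 $\ell_1$.

\section{The convexified derivation}\label{sec:conv}

Directly from the definition, $K'_\varepsilon\subseteq K$, and for $K\subseteq L$, $v\in X$ and $r>0$,
\[
K'_\varepsilon\subseteq L'_\varepsilon,\qquad (K+v)'_\varepsilon=K'_\varepsilon+v,\qquad (rK)'_\varepsilon=r\,K'_{\varepsilon/r}.
\]
Taking closed convex hulls respects all three rules. Hence, by induction, for closed bounded convex $K\subseteq L$,
\begin{equation}\label{eq:rules}
K^{[n]}_\varepsilon\subseteq L^{[n]}_\varepsilon,\qquad (K+v)^{[n]}_\varepsilon=K^{[n]}_\varepsilon+v,\qquad (rK)^{[n]}_\varepsilon=r\,K^{[n]}_{\varepsilon/r},\qquad K^{(n)}_\varepsilon\subseteq K^{[n]}_\varepsilon .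
\end{equation}
In particular $W\le W_c$. The sets $K^{[n]}_\varepsilon$ are norm-closed and convex, hence weakly closed by Mazur's theorem, and they decrease as $n$ grows.

\begin{proposition}\label{prop:easy}
If $X$ has an equivalent UKK norm, then $W(X,\varepsilon)\le W_c(X,\varepsilon)<\infty$ for all $\varepsilon>0$.
\end{proposition}

\begin{proof}
Let $|\cdot|$ be UKK with unit ball $U$ and modulus $\delta(\cdot)$, let $A\ge1$ satisfy $A^{-1}\|x\|\le|x|\le A\|x\|$, and put $\delta=\min\{\delta(\varepsilon/A^2),\frac12\}$. Suppose $K\subseteq rU$ with $0<r\le A$, and let $x_n\to x$ weakly in $K$ with $\|x_n-x\|\ge\varepsilon$. Then $x_n/r\in U$ and $|x_n/r-x/r|\ge\varepsilon/(Ar)\ge\varepsilon/A^2$, so $|x/r|\le1-\delta$. Thus $K'_\varepsilon\subseteq r(1-\delta)U$. Since the right side is closed and convex, also $\overline{\mathrm{co}}(K'_\varepsilon)\subseteq r(1-\delta)U$; this is where convexity of the UKK ball makes taking hulls free. As $B_X\subseteq AU$, iteration gives $(B_X)^{[n]}_\varepsilon\subseteq A(1-\delta)^nU$. If $2A^2(1-\delta)^n<\varepsilon$,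 this set has $\|\cdot\|$-diameter less than $\varepsilon$, so its derivative is empty and $W_c(X,\varepsilon)\le n+1$.
\end{proof}

So we look for a space in which averaging revives points that derivation alone would have removed.

\section{The mechanism on two levels}\label{sec:two}

This section is motivation; the proofs start in Section~\ref{sec:spaces}. Take unit vectors $z_n,w_n$ ($n\in\mathbb N$) and, for every $n$, every sign $\sigma$ and every $m$, further unit vectors $z_{n\sigma,m},w_{n\sigma,m}$. Consider
\[
M_{n\sigma}=z_n+\sigma w_n,\qquad M_{n\sigma,m\tau}=z_n+\sigma w_n+z_{n\sigma,m}+\tau w_{n\sigma,m}\qquad(\sigma,\tau=\pm1),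
\]
and the norm whose unit ball $B$ is the closed convex hull of the $\ell_2$-ball in the $z$-coordinates together with all $\pm M_{n\sigma}$ and $\pm M_{n\sigma,m\tau}$. The $w$-coordinates will behave like $\ell_1$, so that by Schur's theorem they cannot move weakly. The $z$-coordinates will behave like $\ell_2$, so $z_n\to0$ weakly as $n\to\infty$, and $z_{n\sigma,m}\to0$ weakly as $m\to\infty$.

\emph{Averaging lets us descend.} We have
\[
\tfrac12\big(M_{n\sigma,m+}+M_{n\sigma,m-}\big)=M_{n\sigma}+z_{n\sigma,m}\ \xrightarrow[m\to\infty]{}\ M_{n\sigma},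
\qquad
\tfrac12\big(M_{n+}+M_{n-}\big)=z_n\ \xrightarrow[n\to\infty]{}\ 0
\]
weakly. If all $z$-vectors have norm at least $\varepsilon$, the first limit puts the points $M_{n\sigma}$ into $B'_\varepsilon$. Averaging them gives $z_n\in B^{[1]}_\varepsilon$. Also $0\in B^{[1]}_\varepsilon$, because $z_n\in B$. Now the second limit, taken inside $B^{[1]}_\varepsilon$, gives $0\in B^{[2]}_\varepsilon$. With $N$ levels one gets $0\in B^{[N]}_\varepsilon$ for the same $\varepsilon$. Without hulls this argument stops after one step, because $z_n$ is only a midpoint of points of $B'_\varepsilon$. One can average the points $M_{n\sigma}+z_{n\sigma,m}$ over $\sigma$ beforehand, and this exhibits $z_n$ as a weak limit of points of $B$; but the increments are then $\frac12(z_{n+,m}+z_{n-,m})$, of $\ell_2$ norm only $1/\sqrt2$.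

\emph{Averaging is expensive.} We need the norm on the span of the $z$-vectors to be equivalent to the $\ell_2$ norm uniformly in the number of levels, although the vectors $M$ in the ball have longer and longer $z$-parts. Suppose a combination $\sum_{\sigma,\tau}\alpha_{\sigma\tau}M_{n\sigma,m_\sigma\tau}$ has no $w_n$-coordinate. Then $\alpha_{++}+\alpha_{+-}=\alpha_{-+}+\alpha_{--}=:s$. Its $z$-coordinates are $2s$ at $z_n$ and $s$ at each of $z_{n+,m_+}$ and $z_{n-,m_-}$, while $\sum|\alpha_{\sigma\tau}|\ge2|s|$. So the $\ell_2$ norm of the $z$-part is $\sqrt6\,|s|\le\sqrt{1+\frac12}\,\sum|\alpha_{\sigma\tau}|$. To cancel $w_n$ one must put equal mass on both signs, and the next $z$-coordinates reached from the two signs are \emph{different}, so the mass is spread out. With $N$ levels, the average over all sign choices has $\ell_2$ norm $(1+\frac12+\dots+2^{-(N-1)})^{1/2}<\sqrt2=C_2$, whereas the $z$-part of a single $M$ has norm up to $\sqrt N$. If the second-level coordinates did not remember $\sigma$, the average with $m_+=m_-$ would be a sum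 of two unit vectors of $\ell_2$, and with $N$ levels it would have $\ell_2$ norm $\sqrt N$; the uniform estimate would be lost.

So the plan is to take the $\ell_1$-sum over $N$ of the $N$-level spaces. Averages make $W_c(X,\varepsilon)$ infinite for some $\varepsilon$. Derivation without averaging sees only the $z$-coordinates, where the norm is that of an $\ell_1$-sum of $\ell_2$ spaces up to a constant, and $W$ stays finite.

\section{The spaces}\label{sec:spaces}

\subsection{Construction}
To treat Theorems~\ref{thm:A} and~\ref{thm:B} together we allow a mixture of exponents. Let $I$ be a finite or countable index set, and let $q_j\in(1,\infty)$ and $c_j>0$ $(j\in I)$ satisfy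
\begin{equation}\label{eq:C}
\sum_{j\in I}c_j=1,\qquad C:=\sum_{j\in I}c_jC_{q_j}<\infty .
\end{equation}
Then $C\ge1$. For a countable set $P$ and $a\in\mathbb R^P$ let $\nu(a)=\sum_jc_j\|a\|_{q_j}$, and let $Z_\nu(P)$ be the closure of the finitely supported vectors $c_{00}(P)$ in the Banach space $\{a:\nu(a)<\infty\}$. Unit vectors have $\nu(e_p)=1$, so $\nu(a)\le\|a\|_1$. Coordinates satisfy $|a_p|\le\nu(a)$. Restrictions of $a$ to subsets of $P$ do not increase $\nu$, and so for $a\in Z_\nu(P)$ the restrictions to an increasing sequence of finite sets with union $P$ converge to $a$. On first reading take $I=\{1\}$, so that $\nu=\|\cdot\|_q$, $Z_\nu(P)=\ell_q(P)$ and $C=C_q$ with $q=q_1$; this is all that Theorem~\ref{thm:A} needs.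

Fix $N\ge1$. Let $T=T_N$ be the tree of sequences $t=((n_1,\sigma_1),\dots,(n_k,\sigma_k))$ with $0\le k\le N$, $n_i\in\mathbb N$, $\sigma_i=\pm1$. Write $|t|=k$, write $\emptyset$ for the root, $t(n,\pm)$ for $t$ followed by $(n,\pm1)$, and $t'\supseteq t$ if $t'$ extends or equals $t$. Let
\[
P=P_N=\{(t,n):t\in T,\ |t|<N,\ n\in\mathbb N\},\qquad E=c_{00}(P)\times c_{00}(P),
\]
with unit vectors $z_p$ in the first factor and $w_p$ in the second, and write elements as $(a,b)=\sum a_pz_p+\sum b_pw_p$. Define
\[
M_\emptyset=0,\qquad M_{t(n,\pm)}=M_t+z_{(t,n)}\pm w_{(t,n)}\qquad(|t|<N),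
\]
so that
\begin{equation}\label{eq:avg}
\tfrac12\big(M_{t(n,+)}+M_{t(n,-)}\big)=M_t+z_{(t,n)} .
\end{equation}
For $x\in E$ let
\[
\|x\|=\inf\Big\{\nu(a')+\sum_{t\in T}|\alpha_t|\;:\;x=(a',0)+\sum_{t\in T}\alpha_tM_t\Big\},
\]
where $a'\in c_{00}(P)$ and only finitely many $\alpha_t$ are nonzero. Such representations exist because $w_{(t,n)}=\frac12(M_{t(n,+)}-M_{t(n,-)})$, which also gives $\|w_p\|\le1$. Clearly $\|M_t\|\le1$ and $\|(a,0)\|\le\nu(a)$, so $\|(a,b)\|\le\nu(a)+\|b\|_1$. In the other direction, $M_t$ has $|t|\le N$ coordinates equal to $1$ in $z$ and $|t|$ coordinates equal to $\pm1$ in $w$, and no other nonzero coordinates. Its $z$-part therefore has $\nu\le N$ and its $w$-part has $\ell_1$ norm at most $N$, and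
\begin{equation}\label{eq:equiv}
\nu(a)\le N\|(a,b)\|,\qquad \|b\|_1\le N\|(a,b)\| .
\end{equation}
Hence $\|\cdot\|$ is a norm on $E$, equivalent with constants depending on $N$ to $\nu(a)+\|b\|_1$. Its completion $X_N$ is $Z_\nu(P)\oplus\ell_1(P)$ with an equivalent norm. Finally let
\[
X=\Big(\bigoplus_{N\ge1}X_N\Big)_{\ell_1},\qquad \|x\|=\sum_N\|x_N\|,\quad x=(x_N),\ x_N=(a_N,b_N).
\]
This is a separable infinite-dimensional space containing every $X_N$ isometrically.

\subsection{The $z$-vectors keep their norm}
The bounds \eqref{eq:equiv} degenerate as $N\to\infty$. The next estimate does not. It is the inequality of Section~\ref{sec:two}, with mass spread out by branching at every level.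

\begin{lemma}\label{lem:tree}
Let finitely many $\alpha_t$ $(t\in T_N)$ be nonzero and suppose $\sum_t\alpha_tM_t=(a,0)$. Then $\|a\|_q\le C_q\sum_t|\alpha_t|$ for every $q\in(1,\infty)$.
\end{lemma}

\begin{proof}
Put $\mu(t)=\sum_{t'\supseteq t}\alpha_{t'}$ and $\tau(t)=\sum_{t'\supseteq t}|\alpha_{t'}|$. The vector $M_{t'}$ has nonzero coordinates at $p=(t,n)$ exactly if $t'\supseteq t(n,+)$ or $t'\supseteq t(n,-)$; its $z_p$-coordinate is then $1$, and its $w_p$-coordinate is $1$ or $-1$, respectively. Comparing $z_p$- and $w_p$-coordinates we get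
\[
a_{(t,n)}=\mu(t(n,+))+\mu(t(n,-)),\qquad 0=\mu(t(n,+))-\mu(t(n,-)),
\]
hence
\begin{equation}\label{eq:min}
|a_{(t,n)}|\le2\min\{\tau(t(n,+)),\tau(t(n,-))\}.
\end{equation}

For $u,v\ge0$ we have
\begin{equation}\label{eq:uv}
(u+v)^q\ge u^q+v^q+(2^q-2)\min(u,v)^q .
\end{equation}
Indeed, let $u\le v$. Since $s\mapsto(u+s)^q-s^q$ is nondecreasing on $[0,\infty)$, its value at $s=v$ is at least its value at $s=u$, which says $(u+v)^q-v^q\ge(2^q-1)u^q$.

Now let $|t|<N$. Since $\tau(t)\ge\sum_n[\tau(t(n,+))+\tau(t(n,-))]$ and $(\sum_nr_n)^q\ge\sum_nr_n^q$ for $r_n\ge0$, the inequalities \eqref{eq:uv} and \eqref{eq:min} give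
\[
\tau(t)^q\ge\sum_n\Big[\tau(t(n,+))^q+\tau(t(n,-))^q+(1-2^{1-q})|a_{(t,n)}|^q\Big],
\]
because $(2^q-2)2^{-q}=1-2^{1-q}$. Sum over all $t$ with $|t|<N$ (only finitely many terms are nonzero). Every $\tau(t)^q$ with $1\le|t|<N$ occurs once on each side and cancels. What remains yields $\tau(\emptyset)^q\ge(1-2^{1-q})\|a\|_q^q$, and $\tau(\emptyset)=\sum_t|\alpha_t|$.
\end{proof}

\begin{lemma}\label{lem:lower}
For every $N$ and every $a\in Z_\nu(P_N)$,
\[
C^{-1}\nu(a)\le\|(a,0)\|\le\nu(a) .
\]
\end{lemma}

\begin{proof}
By density let $a\in c_{00}(P)$. If $(a,0)=(a',0)+\sum\alpha_tM_t$, then $\sum\alpha_tM_t=(a-a',0)$. Lemma~\ref{lem:tree}, applied with each $q_j$, gives $\nu(a-a')\le\sum_jc_jC_{q_j}\sum_t|\alpha_t|=C\sum_t|\alpha_t|$. Hence $\nu(a)\le\nu(a')+C\sum|\alpha_t|\le C\big(\nu(a')+\sum|\alpha_t|\big)$, as $C\ge1$. Take the infimum over representations. The upper bound was noted above.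
\end{proof}

\begin{lemma}\label{lem:wnull}
If $p_1,p_2,\dots\in P_N$ are distinct, then $z_{p_i}\to0$ weakly in $X_N$.
\end{lemma}

\begin{proof}
Otherwise, after passing to a subsequence, there are $f\in X_N^*$ and $\delta_0>0$ with $|f(z_{p_i})|\ge\delta_0$ for all $i$. With $\sigma_i$ the sign of $f(z_{p_i})$ we get $f\big(\frac1m\sum_{i\le m}\sigma_iz_{p_i}\big)\ge\delta_0$ for all $m$. But
\[
\Big\|\frac1m\sum_{i\le m}\sigma_iz_{p_i}\Big\|\le\sum_jc_jm^{1/q_j-1}\to0\qquad(m\to\infty)
\]
by dominated convergence, since $q_j>1$ and $\sum c_j=1$. This is a contradiction.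
\end{proof}

\subsection{The convexified index is infinite}

\begin{proposition}\label{prop:noUKK}
$W_c(X,1/C)=\infty$. Hence $X$ has no equivalent UKK norm.
\end{proposition}

\begin{proof}
Put $\varepsilon=1/C$ and $D_k=(B_X)^{[k]}_\varepsilon$. Fix $N$ and regard $X_N$ as a subspace of $X$. We show by induction on $k\le N$ that
\[
M_t\in D_k\qquad\text{for all }t\in T_N\text{ with }|t|\le N-k .
\]
For $k=0$ this is $\|M_t\|\le1$. Let it hold for some $k<N$, and let $|t|\le N-k-1$. Then $M_t\in D_k$, and $M_{t(n,\pm)}\in D_k$ for all $n$. Since $D_k$ is convex, \eqref{eq:avg} gives $M_t+z_{(t,n)}\in D_k$. As $n\to\infty$ these points converge weakly to $M_t$ by Lemma~\ref{lem:wnull}, and $\|z_{(t,n)}\|\ge1/C=\varepsilon$ by Lemma~\ref{lem:lower}. So $M_t\in(D_k)'_\varepsilon\subseteq D_{k+1}$.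

For $k=N$ we obtain $0=M_\emptyset\in D_N$, that is, $W_c(X,\varepsilon)>N$. As $N$ was arbitrary and $1/C$ does not depend on $N$, we get $W_c(X,\varepsilon)=\infty$, and Proposition~\ref{prop:easy} excludes an equivalent UKK norm.
\end{proof}

\section{Derivation without averaging}\label{sec:W}

If $(B_X)^{(m)}_\varepsilon\ne\emptyset$, one can follow a chain of $m+1$ points in $B_X$ whose $m$ increments have norm at least $\varepsilon$ and are terms of weakly null sequences. We show that such increments essentially lie in
\[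
Z=\{x\in X: b_N=0\text{ for all }N\},
\]
and can be taken disjoint there. Lower estimates of $\ell_q$ type then bound $m$. The $w$-parts and the tails of the $\ell_1$-sum are controlled by the Schur property of $\ell_1$.

\begin{lemma}\label{lem:tails}
If $(d_j)$ is weakly null in $X$, then $\lim_{L\to\infty}\sup_j\sum_{N>L}\|d_{j,N}\|=0$.
\end{lemma}

\begin{proof}
Suppose not. The supremum is nonincreasing in $L$, so there is $\delta>0$ with $\sup_j\sum_{N>L}\|d_{j,N}\|>\delta$ for all $L$. For each fixed $j$ the tails tend to $0$. So we may choose inductively $j_1<j_2<\cdots$ and $L_1<L_2<\cdots$ with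
\[
\sum_{L_i<N\le L_{i+1}}\|d_{j_i,N}\|>\delta .
\]
Indeed, start with $L_1=1$. Given $L_i$ so large that, if $i>1$, the tails beyond $L_i$ of $d_1,\dots,d_{j_{i-1}}$ are at most $\delta$, choose $j_i$ such that the tail of $d_{j_i}$ beyond $L_i$ is larger than $\delta$. Necessarily $j_i>j_{i-1}$ if $i>1$. Now take $L_{i+1}>L_i$ so large that the displayed inequality holds and the tails beyond $L_{i+1}$ of $d_1,\dots,d_{j_i}$ are at most $\delta$.

By the Hahn--Banach theorem there are $f_N\in X_N^*$ of norm $1$ with $f_N(d_{j_i,N})=\|d_{j_i,N}\|$ for $L_i<N\le L_{i+1}$; for $N\le L_1$ let $f_N=0$. The operator $x\mapsto(f_N(x_N))_N$ from $X$ to $\ell_1$ is bounded, so it maps $(d_{j_i})_i$ to a weakly null, hence norm null, sequence in $\ell_1$. But the image of $d_{j_i}$ has norm greater than $\delta$, a contradiction.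
\end{proof}

Write $\bigsqcup_NP_N$ for the disjoint union of the index sets. We call $g\in Z$ \emph{finitely supported} if it has finitely many nonzero coordinates; its support is a subset of $\bigsqcup_NP_N$.

\begin{lemma}\label{lem:approx}
Let $(d_j)$ be weakly null in $X$, let $F\subset\bigsqcup_NP_N$ be finite and $\eta>0$. For all large $j$ there is a finitely supported $g\in Z$ with support disjoint from $F$ and $\|d_j-g\|<\eta$.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:tails} choose $L$ with $\sum_{N>L}\|d_{j,N}\|<\eta/4$ for all $j$, and write $d_{j,N}=(a_{j,N},b_{j,N})$. By \eqref{eq:equiv} the map $x\mapsto b_N$ is bounded from $X$ to $\ell_1(P_N)$, so $\|b_{j,N}\|_1\to0$ as $j\to\infty$ for each $N$, by the Schur property. Hence $\sum_{N\le L}\|(0,b_{j,N})\|\le\sum_{N\le L}\|b_{j,N}\|_1<\eta/4$ for large $j$. Also by \eqref{eq:equiv} the $z$-coordinates are continuous functionals, so for large $j$ the restriction of $(a_{j,N})_{N\le L}$ to the finite set $F$ has $\ell_1$ norm less than $\eta/4$, and therefore norm less than $\eta/4$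 in $X$. Delete the components with $N>L$, the $b$-parts, and the coordinates in $F$. What remains are the restrictions to $P_N\setminus F$ of the finitely many vectors $a_{j,N}\in Z_\nu(P_N)$, $N\le L$. Truncating each of them to a large finite set costs less than $\eta/4$ in total.
\end{proof}

For finitely supported $g=(g_N)\in Z$, with $g_N\in c_{00}(P_N)$, put
\[
\lambda_q(g)=\sum_N\|g_N\|_q,\qquad \nu(g)=\sum_N\nu(g_N)=\sum_jc_j\lambda_{q_j}(g).
\]
Summing Lemma~\ref{lem:lower} over $N$ gives
\begin{equation}\label{eq:Znorm}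
C^{-1}\nu(g)\le\|g\|\le\nu(g).
\end{equation}

\begin{proposition}\label{prop:chain}
Let $m\ge1$, $(B_X)^{(m)}_\varepsilon\ne\emptyset$ and $0<\eta<\varepsilon$. Then there are finitely supported $g^1,\dots,g^m\in Z$ with pairwise disjoint supports such that
\[
\nu(g^k)\ge\varepsilon-\eta\quad(1\le k\le m),\qquad \nu\Big(\sum_{k=1}^mg^k\Big)\le C(2+m\eta).
\]
\end{proposition}

\begin{proof}
Pick $x^0\in(B_X)^{(m)}_\varepsilon$. Given $x^{k-1}\in(B_X)^{(m-k+1)}_\varepsilon$, there is a sequence in $(B_X)^{(m-k)}_\varepsilon$ converging weakly to $x^{k-1}$ at distances at least $\varepsilon$. By Lemma~\ref{lem:approx}, applied to the differences with $F$ the union of the supports of $g^1,\dots,g^{k-1}$, we can choose a term $x^k$ of this sequence and a finitely supported $g^k\in Z$, disjoint from its predecessors, with $\|(x^k-x^{k-1})-g^k\|<\eta$. Then $\nu(g^k)\ge\|g^k\|\ge\varepsilon-\eta$. Summing, $\|\sum_kg^k\|\le\|x^m-x^0\|+m\eta\le2+m\eta$, because $x^0,x^m\in B_X$. Now use \eqref{eq:Znorm}.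
\end{proof}

\begin{lemma}\label{lem:lq}
If $g^1,\dots,g^m\in Z$ are finitely supported with disjoint supports and $q\in(1,\infty)$, then
\[
\lambda_q\Big(\sum_kg^k\Big)\ge\Big(\sum_k\lambda_q(g^k)^q\Big)^{1/q}\ge m^{1/q-1}\sum_k\lambda_q(g^k).
\]
\end{lemma}

\begin{proof}
Put $v_N=(\|g^k_N\|_q)_{k\le m}\in\ell_q^m$. By disjointness the left side is $\sum_N\|v_N\|_q$, and the triangle inequality in $\ell_q^m$ gives $\sum_N\|v_N\|_q\ge\|\sum_Nv_N\|_q$, which is the middle term. The second inequality is H\"older's.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]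
Take $I=\{1\}$, $c_1=1$ and $q_1=q$, so $\nu=\lambda_q$ on finitely supported vectors of $Z$, and $C=C_q$. By Proposition~\ref{prop:noUKK}, $X$ has no equivalent UKK norm. If $m\ge1$ and $(B_X)^{(m)}_\varepsilon\neq\emptyset$, then Proposition~\ref{prop:chain} and the first inequality of Lemma~\ref{lem:lq} give $m^{1/q}(\varepsilon-\eta)\le C_q(2+m\eta)$ for all $0<\eta<\varepsilon$. Letting $\eta\to0$ we get $m\le(2C_q/\varepsilon)^q$. Hence $W(X,\varepsilon)\le(2C_q/\varepsilon)^q+1$.
\end{proof}

\section{Near-optimal growth}\label{sec:rate}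

\begin{proof}[Proof of the converse statements in Theorem~\ref{thm:B}]
In a Schur space no sequence that converges weakly to $x$ stays at a fixed positive distance from $x$. So $(B_X)'_\varepsilon=\emptyset$, $W(X,\varepsilon)=1$, and the UKK condition is vacuous for every equivalent norm.

If $X$ is not Schur, take a weakly convergent sequence that does not converge in norm, subtract its limit, pass to a subsequence bounded away from $0$, and normalize. This gives a weakly null sequence $(u_n)$ with $\|u_n\|=1$. Let $0<\varepsilon\le1$. We claim $(1-k\varepsilon)B_X\subseteq(B_X)^{(k)}_\varepsilon$ whenever $k\varepsilon\le1$. This is trivial for $k=0$. For $k\ge1$ and $x\in(1-k\varepsilon)B_X$, the points $x$ and $x+\varepsilon u_n$ lie in $(1-(k-1)\varepsilon)B_X\subseteq(B_X)^{(k-1)}_\varepsilon$, so $x\in(B_X)^{(k)}_\varepsilon$. With $k=\lfloor1/\varepsilon\rfloor$ we get $0\in(B_X)^{(k)}_\varepsilon$, hence $W(X,\varepsilon)\ge k+1>1/\varepsilon$.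
\end{proof}

How close to $1/\varepsilon$ can a counterexample come? The exponent in Theorem~\ref{thm:A} tends to the right one as $q\to1$, but $C_q\to\infty$. For one given small $\varepsilon$ one would choose $q-1$ about $1/\log\frac1\varepsilon$; then $\varepsilon^{-q}$ is of order $\varepsilon^{-1}$, and the price is the factor $C_q^q$, of order $\log\frac1\varepsilon$. One space has to serve all $\varepsilon$, so we mix exponents tending to $1$. We choose weights for which $\sum c_jC_{q_j}$ converges, and this costs the extra power $\theta$ of the logarithm.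

\begin{proof}[Proof of Theorem~\ref{thm:B}: the example]
For $j\ge1$ let $q_j=1+2^{-j}$ and $c_j=c\,2^{-(1+\theta)j}$, where $c$ is chosen so that $\sum c_j=1$. The function $1-2^{-u}$ is concave, vanishes at $0$ and equals $\frac12$ at $1$, so $1-2^{-u}\ge u/2$ on $[0,1]$. Therefore
\[
C_{q_j}=(1-2^{-2^{-j}})^{-1/q_j}\le(1-2^{-2^{-j}})^{-1}\le2^{j+1},\qquad C\le2c\sum_j2^{-\theta j}<\infty ,
\]
and \eqref{eq:C} holds; here $\theta>0$ is used. By Proposition~\ref{prop:noUKK} the resulting $X$ has no equivalent UKK norm.

\emph{A lower estimate for disjoint vectors.} Fix $J\ge1$ and let $g\in Z$ be finitely supported. For $j<J$ we have $q_j>q_J$, so $\lambda_{q_j}(g)\le\lambda_{q_J}(g)$. Since $\sum_{j<J}c_j\le1$,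
\[
\nu(g)\le\lambda_{q_J}(g)+\sum_{j\ge J}c_j\lambda_{q_j}(g)\le(c_J^{-1}+1)\sum_{j\ge J}c_j\lambda_{q_j}(g),
\]
and hence $\sum_{j\ge J}c_j\lambda_{q_j}(g)\ge\frac{c_J}{2}\nu(g)$, because $c_J\le1$. In words, the exponents $q_j\le q_J$ carry at least the proportion $c_J/2$ of $\nu(g)$. For $g^1,\dots,g^m$ disjoint and $j\ge J$ we have $m^{1/q_j-1}\ge m^{1/q_J-1}$, so Lemma~\ref{lem:lq} gives
\[
\nu\Big(\sum_kg^k\Big)\ge\sum_{j\ge J}c_j\lambda_{q_j}\Big(\sum_kg^k\Big)\ge m^{1/q_J-1}\sum_k\sum_{j\ge J}c_j\lambda_{q_j}(g^k)\ge\frac{c_J}2\,m^{1/q_J}\min_k\nu(g^k).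
\]

\emph{The bound for $W$.} Let $0<\varepsilon\le\frac12$ and $(B_X)^{(m)}_\varepsilon\ne\emptyset$ with $m\ge2$. Proposition~\ref{prop:chain} and the last display, with $\eta\to0$, give
\[
c_J\,m^{1/q_J}\,\varepsilon\le4C\qquad\text{for all }J\ge1 .
\]
Let $J\ge1$ be minimal with $2^J\ge\log_2m$. Then $2^J\le2\log_2m$: if $J=1$ this holds because $\log_2m\ge1$, and if $J>1$ because $2^{J-1}<\log_2m$. Moreover, as $1/(1+u)\ge1-u$ for $u\ge0$,
\[
m^{1/q_J}\ge m^{1-2^{-J}}=m\,2^{-(\log_2m)/2^J}\ge\frac m2,\qquad c_J=c\,(2^J)^{-(1+\theta)}\ge c\,(2\log_2m)^{-(1+\theta)} .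
\]
Hence $m\le C'\varepsilon^{-1}(\log_2m)^{1+\theta}$, where $C'$, like the constants below, depends only on $\theta$. Since $(\log_2m)^{1+\theta}$ is at most a constant times $m^{1/2}$, this first gives $m\le C''\varepsilon^{-2}$. So $\log_2m\le C'''\log\frac1\varepsilon$ for $\varepsilon\le\frac12$, and inserting this we obtain $m\le C''''\varepsilon^{-1}(\log\frac1\varepsilon)^{1+\theta}$. Since $\varepsilon^{-1}(\log\frac1\varepsilon)^{1+\theta}$ is bounded below by a positive constant on $(0,\frac12]$, a suitable $C_\theta$ also absorbs the cases $m\le1$ and the difference between the largest such $m$ and $W(X,\varepsilon)=m+1$.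
\end{proof}

\section{Renorming when the convexified index is finite}\label{sec:renorm}

It remains to construct a UKK norm when $W_c(X,\varepsilon)<\infty$ for all $\varepsilon$. Separability will not be used. Write $B=B_X$, and call $(x_n)\subset B$ an \emph{$\varepsilon$-sequence at $x$} if $x_n\to x$ weakly and $\|x_n-x\|\ge\varepsilon$ for all $n$; then $x\in B$.

We want a convex function on $B$ that drops by a fixed amount when one passes to the limit of an $\varepsilon$-sequence; equivalently, a concave function that increases by a fixed amount. The obvious candidate for the latter counts how many convexified derivations $x$ survives. But the indicator functions of the convex sets $B^{[k]}_\varepsilon$ need not be concave, so this count has convex superlevel sets without being concave in general. We therefore let survival be graded and take concave hulls at every step. The price is a comparison with the sets $K^{[k]}_\varepsilon$, for which we enlarge the ball from $B$ to $2B$; by scaling, this replaces $\varepsilon$ by $\varepsilon/2$.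

\subsection{Graded survival}
Fix $\varepsilon>0$ with $W_c(X,\varepsilon/2)<\infty$, and put $h=W_c(X,\varepsilon/2)\ge1$ and $\rho=1/(2h)$. On $B$ let $\pi_0=1$ and, for $k\ge0$,
\[
s_k(x)=\sup\Big\{\inf_n\pi_k(x_n):(x_n)\text{ an }\varepsilon\text{-sequence at }x\Big\},\qquad
\pi_{k+1}(x)=\sup\sum_i\lambda_is_k(x_i),
\]
where $\sup\emptyset=0$ and the last supremum is over all finite convex combinations $x=\sum_i\lambda_ix_i$ with $x_i\in B$. Every $\pi_k$ maps $B$ into $[0,1]$. It is concave, since convex combinations of convex combinations are again such. By symmetry and induction it is even, and $\pi_{k+1}\ge s_k$.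

\begin{lemma}\label{lem:claim}
For $0\le k\le h$ and $x\in B$: if $\pi_k(x)>1-\rho^k$, then $x\in\big((1+2\rho k)B\big)^{[k]}_\varepsilon$.
\end{lemma}

\begin{proof}
For $k=0$ the conclusion is $x\in B$. Assume the lemma for some $k<h$ and let $\pi_{k+1}(x)>1-\rho^{k+1}$. Choose $x=\sum\lambda_ix_i$ with $\sum\lambda_is_k(x_i)>1-\rho^{k+1}$. Most of the mass sits on points with large $s_k$: let $G=\{i:s_k(x_i)>1-\rho^k\}$ and $\beta=\sum_{i\notin G}\lambda_i$. Then
\[
\beta\rho^k\le\sum_i\lambda_i(1-s_k(x_i))<\rho^{k+1},
\]
so $\beta<\rho\le\frac12$. Discard the bad points and correct by a translation: let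
\[
g=\frac1{1-\beta}\sum_{i\in G}\lambda_ix_i,\qquad v=x-g,\qquad\text{so}\qquad x=\sum_{i\in G}\frac{\lambda_i}{1-\beta}(x_i+v).
\]
Since $x=(1-\beta)g+\beta y$ for some $y\in B$, we have $v=\beta(y-g)$ and $\|v\|\le2\beta\le2\rho$.

Put $K=\big((1+2\rho(k+1))B\big)^{[k]}_\varepsilon$. For $i\in G$ there is, by definition of $s_k$ and since $s_k(x_i)>1-\rho^k\ge0$, an $\varepsilon$-sequence $(x_{i,n})_n$ at $x_i$ with $\pi_k(x_{i,n})>1-\rho^k$ for all $n$. By the induction hypothesis and \eqref{eq:rules},
\[
x_{i,n}+v\in\big((1+2\rho k)B+v\big)^{[k]}_\varepsilon\subseteq K .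
\]
As $K$ is weakly closed, $x_i+v\in K$, and so $x_i+v\in K'_\varepsilon$. Hence $x\in\overline{\mathrm{co}}(K'_\varepsilon)=\big((1+2\rho(k+1))B\big)^{[k+1]}_\varepsilon$.
\end{proof}

\begin{proposition}\label{prop:psi}
If $W_c(X,\varepsilon/2)<\infty$, there are an even convex function $\psi:B\to[0,1]$ and a number $\kappa'\in(0,1]$ with
\[
\psi(x)\le\liminf_n\psi(x_n)-\kappa'
\]
for every $x\in B$ and every $\varepsilon$-sequence $(x_n)$ at $x$.
\end{proposition}

\begin{proof}
For $k=h$ we have $1+2\rho h=2$, and $(2B)^{[h]}_\varepsilon=2B^{[h]}_{\varepsilon/2}=\emptyset$ by \eqref{eq:rules}. So Lemma~\ref{lem:claim} says $\pi_h\le1-\kappa$ on $B$, with $\kappa=\rho^h>0$. Let $\varphi=\sum_{k=0}^h\pi_k$. Given an $\varepsilon$-sequence $(x_n)$ at $x$, pass to a subsequence along which $\varphi(x_n)$ tends to the original $\limsup$ and each $\pi_k(x_n)$ converges. Tails of the subsequence are again $\varepsilon$-sequences at $x$, so $\pi_{k+1}(x)\ge s_k(x)\ge\lim_n\pi_k(x_n)$. Therefore, along the subsequence,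
\[
\varphi(x)=1+\sum_{k<h}\pi_{k+1}(x)\ge1+\lim_n\sum_{k<h}\pi_k(x_n)=1+\lim_n\big(\varphi(x_n)-\pi_h(x_n)\big)\ge\kappa+\lim_n\varphi(x_n).
\]
The last limit is the $\limsup$ over the original sequence. Put $\psi=1-\varphi/(h+1)$ and $\kappa'=\kappa/(h+1)$.
\end{proof}

\subsection{The norm}

\begin{proof}[Proof of Theorem~\ref{thm:C}]
Necessity is Proposition~\ref{prop:easy}. Conversely, let $W_c(X,\varepsilon)<\infty$ for all $\varepsilon>0$, and let $\psi_j,\kappa'_j$ be given by Proposition~\ref{prop:psi} for $\varepsilon=2^{-j}$, $j\ge1$. On $B$ put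
\[
\Psi=\sum_{j\ge1}2^{-j}\psi_j\in[0,1],\qquad \Theta(x)=2\|x\|+\Psi(x)-\Psi(0).
\]
We use a sublevel set of $\Theta$ as unit ball. The term $2\|x\|$ keeps this set inside $\frac12B$, away from the boundary of the domain.

\emph{Equivalence.} Since $\Psi$ is even and convex, $\Psi(x)\ge\Psi(0)$. By convexity along rays, $\Psi(x)\le(1-\|x\|)\Psi(0)+\|x\|$ for $x\in B$, so $\Psi(x)-\Psi(0)\le\|x\|$. Thus $2\|x\|\le\Theta(x)\le3\|x\|$ on $B$, and
\[
U=\{x\in\tfrac12B:\Theta(x)\le1\}
\]
is convex and symmetric with $\frac13B\subseteq U\subseteq\frac12B$.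

\emph{Continuity.} A convex function $f:B\to[0,1]$ is $2$-Lipschitz on $\frac12B$. Indeed, for $x\ne y$ in $\frac12B$ the point $y^*=y+\frac{y-x}{2\|y-x\|}$ lies in $B$, and $y=(1-s)x+sy^*$ with $s=\|y-x\|/(\|y-x\|+\frac12)$, so $f(y)-f(x)\le s\,(f(y^*)-f(x))\le s\le2\|y-x\|$. Hence each $\psi_j$ is norm continuous on $\frac12B$. Being convex, it has closed convex, thus weakly closed, sublevel sets there, and so it is weakly lower semicontinuous on $\frac12B$. Also $\Theta$ is $4$-Lipschitz on $\frac12B$, and $U$ is closed. Let $|\cdot|$ be the gauge of $U$. It is a norm with unit ball $U$ and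
\[
2\|x\|\le|x|\le3\|x\| .
\]

\emph{UKK: the drop of $\Theta$.} Let $|x_n|\le1$, $x_n\to x$ weakly and $\liminf|x_n-x|\ge\varepsilon_0>0$. Then $x_n\in U\subseteq\frac12B$, and $x\in U$ because $U$ is weakly closed. Eventually $|x_n-x|\ge\frac34\varepsilon_0$, so $\|x_n-x\|\ge\varepsilon_0/4\ge2^{-j}$ for some $j$ depending only on $\varepsilon_0$. Proposition~\ref{prop:psi}, applied to a tail of $(x_n)$, gives $\psi_j(x)\le\liminf\psi_j(x_n)-\kappa'_j$. The norm and the other $\psi_i$ satisfy $\|x\|\le\liminf\|x_n\|$ and $\psi_i(x)\le\liminf\psi_i(x_n)$. Summing, with Fatou's lemma for series of nonnegative terms, we get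
\[
\Theta(x)\le\liminf_n\Theta(x_n)-\gamma\le1-\gamma,\qquad\gamma=2^{-j}\kappa'_j\le1 .
\]

\emph{UKK: from $\Theta$ to the gauge.} If $x=0$, then $|x|=0\le1-\gamma/2$. Let $x\neq0$ and $r=1/|x|\ge1$, so that $rx\in U\subseteq\frac12B$. Then $\Theta(rx)=1$: if $\Theta(rx)<1$, then $2\|rx\|\le\Theta(rx)<1$, so $\|rx\|<\frac12$ and by continuity $r'x\in U$ for some $r'>r$, contradicting $|r'x|>1$. Since $\Theta$ is $4$-Lipschitz on $\frac12B$ and $\|x\|\le|x|/2$,
\[
\gamma\le\Theta(rx)-\Theta(x)\le4(r-1)\|x\|\le2(r-1)|x|=2(1-|x|).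
\]
So $|x|\le1-\gamma/2$, and $\gamma$ depends only on $\varepsilon_0$. Thus $|\cdot|$ is an equivalent UKK norm.
\end{proof}

\begin{thebibliography}{1}
\bibitem{ukk}
\emph{On Asymptotic Structure, The Szlenk Index And Ukk Properties In Banach Spaces},
\url{http://www.math.tamu.edu/~schlump/ukk.pdf}.
\end{thebibliography}

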